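\title{A sharp bound for the cosine measure of a positive spanning set}

\begin{abstract}
The cosine measure of a finite set of directions in $\mathbb{R}^n$ is the cosine of the largest angle that a vector can make with the direction of the set nearest to it. We prove that a positive spanning set of $m$ directions in $\mathbb{R}^n$, $n\ge 2$, has cosine measure at most $\sqrt{m-n}/n$, with equality exactly when $m-n$ divides $n$ and the normalized directions form an orthogonal sum of $m-n$ regular simplices of equal dimension. For $m=2n$ this shows that the coordinate vectors and their negatives maximize the cosine measure in every dimension. The proof averages over the facets of the convex hull of the directions, weighted by cone volume.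
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $n\ge 2$, and let $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ be the Euclidean inner product and norm on $\mathbb{R}^n$. A finite set $D=\{d_1,\dots,d_m\}$ of nonzero vectors, called \emph{directions}, is a \emph{positive spanning set} (PSS) if every vector of $\mathbb{R}^n$ is a linear combination of elements of $D$ with nonnegative coefficients. A PSS has at least $n+1$ elements: it spans $\mathbb{R}^n$, and if it had only $n$ elements it would be a basis, in which $-d_1$ has a negative coordinate. The \emph{cosine measure} of $D$ is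
\[
\operatorname{cm}(D)=\min_{v\ne 0}\ \max_{d\in D}\ \frac{\langle v,d\rangle}{\|v\|\,\|d\|}.
\]
It measures how well $D$ approximates the worst direction in space. For example, if $f$ is differentiable at $y$ and $\nabla f(y)\neq0$, the choice $v=-\nabla f(y)$ yields a $d\in D$ along which the directional derivative of $f$ is at most $-\operatorname{cm}(D)\,\|\nabla f(y)\|\,\|d\|$. There is also a covering interpretation. A unit vector $v$ lies in the spherical cap of geodesic radius $\phi$ centered at $d/\|d\|$ if and only if $\langle v,d\rangle/\|d\|\ge\cos\phi$. Hence $\operatorname{cm}(D)$ is the largest $\kappa$ such that the caps of radius $\arccos\kappa$ centered at the normalized directions cover the sphere $\mathbb{S}^{n-1}$. For fixed $m\ge n+1$, the problem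
\begin{equation}\label{eq:problem}
\text{maximize } \operatorname{cm}(D) \text{ over all PSSs } D \text{ of } m \text{ directions in } \mathbb{R}^n
\end{equation}
therefore asks for the most economical covering of $\mathbb{S}^{n-1}$ by $m$ equal caps.

For $m=2n$ the natural candidate is $D_\oplus=\{\pm e_1,\dots,\pm e_n\}$. Here the inner maximum is $\max_i|v_i|/\|v\|$, so $\operatorname{cm}(D_\oplus)=1/\sqrt n$. The question posed in \cite{oods} is whether $D_\oplus$ solves \eqref{eq:problem} for $m=2n$. It is conjectured that it does, and this is known to hold for $n=2,3,4$. We prove it for every $n$, as a special case of a bound valid for all $m$.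

A \emph{regular simplex} in an $s$-dimensional Euclidean space $L$ always means the vertex set of a regular $s$-simplex inscribed in the unit sphere of $L$ and centered at $0$: a set of $s+1$ unit vectors of $L$ with equal mutual distances and sum $0$. For $s=1$ it is a pair $\{b,-b\}$.

\begin{theorem}\label{thm:main}
Let $n\ge2$, $m\ge n+1$, $k=m-n$, and let $D$ be a PSS of $m$ directions in $\mathbb{R}^n$. Then
\begin{equation}\label{eq:main}
\operatorname{cm}(D)\le\frac{\sqrt{m-n}}{n}.
\end{equation}
Equality holds if and only if $k$ divides $n$ and there is an orthogonal decomposition $\mathbb{R}^n=L_1\oplus\dots\oplus L_k$ with $\dim L_r=n/k$ for all $r$ such that $D$, after its elements are scaled to unit length, is the union of one regular simplex in each $L_r$.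
\end{theorem}

For $m=2n$ we have $k=n$, the bound is $1/\sqrt n$, and the spaces $L_r$ are lines.

\begin{corollary}\label{cor:2n}
For every $n\ge2$, every PSS $D$ of $2n$ directions in $\mathbb{R}^n$ satisfies $\operatorname{cm}(D)\le1/\sqrt n=\operatorname{cm}(D_\oplus)$. Up to positive scaling of each vector, the solutions of \eqref{eq:problem} with $m=2n$ are exactly the sets $\{\pm b_1,\dots,\pm b_n\}$ with $b_1,\dots,b_n$ an orthonormal basis.
\end{corollary}

More generally, if $m-n$ divides $n$, then \eqref{eq:problem} has the value $\sqrt{m-n}/n$, and its solution is unique up to orthogonal maps and scaling of the directions (Remark~\ref{rem:unique}). If $m-n$ does not divide $n$, in particular if $m>2n$, then \eqref{eq:main} is strict for every $D$.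

The method is as follows. The cosine measure is the smallest distance from the origin to a facet hyperplane of the convex hull of the normalized directions. Instead of searching for the nearest facet, we choose a facet at random, with probability proportional to the volume of the cone over it from the origin. For these weights the divergence theorem gives two exact identities, and two applications of the Cauchy--Schwarz inequality and one of Jensen's inequality turn them into a lower bound for the mean of the inverse squared distance.

\section{Examples, and which bound to expect}\label{sec:examples}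

In the plane the problem is elementary. The directions cut the circle into at most $m$ arcs, and the point of the circle farthest from all directions is the midpoint of the longest arc. If that arc has length $\theta$, then $\operatorname{cm}(D)=\cos(\theta/2)\le\cos(\pi/m)$, with equality for the regular $m$-gon. For $m=3$ and $m=4$ the optimal values $1/2$ and $\sqrt2/2$ agree with \eqref{eq:main}. For $m=5$ the optimal value $\cos(\pi/5)$ is smaller than the bound $\sqrt3/2=\cos(\pi/6)$, as it must be, since $3$ does not divide $2$.

The triangle is one regular $2$-simplex, and the square is an orthogonal sum of two regular $1$-simplices. In general, an orthogonal sum of $k$ simplices whose dimensions add up to $n$ has $n+k$ vertices, so for $n+1\le m\le 2n$ there are candidates of this kind with $k=m-n$. We compute their cosine measure.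

Let $w_0,\dots,w_s$ be a regular simplex in $L$, $\dim L=s$. Equal distances mean that $\langle w_i,w_l\rangle$ is the same number $c$ for all $i\ne l$, and $0=\|\sum_i w_i\|^2=(s+1)(1+sc)$ gives $c=-1/s$. Conversely, $s+1$ unit vectors with mutual inner products $-1/s$ have sum $0$ by the same formula, and their Gram matrix $\frac{s+1}{s}\bigl(I_{s+1}-\frac1{s+1}\mathbf 1\mathbf 1^\top\bigr)$ has rank $s$, so they span a space of dimension $s$ and form a regular simplex in it. In particular, $w_0,\dots,w_s$ span $L$. Moreover,
\begin{equation}\label{eq:frame}
\sum_{i=0}^s\langle w_i,v\rangle\,w_i=\frac{s+1}{s}\,v\qquad(v\in L),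
\end{equation}
because both sides are linear in $v$, and for $v=w_l$ the left side is $w_l-\frac1s\sum_{i\ne l}w_i=w_l+\frac1sw_l$.

\begin{proposition}\label{prop:sums}
Let $\mathbb{R}^n=L_1\oplus\dots\oplus L_k$ be an orthogonal decomposition with $\dim L_r=s_r\ge1$, and let $D$ be the union of one regular simplex in each $L_r$. Then $D$ is a PSS of $n+k$ directions, and $\operatorname{cm}(D)=(s_1^2+\dots+s_k^2)^{-1/2}$.
\end{proposition}

\begin{proof}
The set $D$ spans $\mathbb{R}^n$ and its elements sum to $0$. Adding a large multiple of this relation to a linear combination makes all coefficients positive, so $D$ is a PSS.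

Consider first one simplex $w_0,\dots,w_s$ in $L$ and $v\in L$. Put $a_i=\langle w_i,v\rangle$ and $\mu=\max_ia_i$. Then $\sum_ia_i=0$, so $\mu\ge0$, and $\sum_ia_i^2=\frac{s+1}s\|v\|^2$ by \eqref{eq:frame}. Also $a_i=-\sum_{l\ne i}a_l\ge-s\mu$. Hence
\[
0\le\sum_{i=0}^s(\mu-a_i)(a_i+s\mu)=(s+1)s\,\mu^2-\frac{s+1}{s}\|v\|^2 ,
\]
that is, $\mu\ge\|v\|/s$.

Now let $t=(\sum_rs_r^2)^{-1/2}$, and let $v=\sum_rv_r$ be a unit vector with $v_r\in L_r$. Since $\sum_r\|v_r\|^2=1=\sum_rt^2s_r^2$, some $r$ has $\|v_r\|\ge ts_r$, and then some vertex $w$ of the simplex in $L_r$ has $\langle w,v\rangle=\langle w,v_r\rangle\ge\|v_r\|/s_r\ge t$. So $\operatorname{cm}(D)\ge t$. For the reverse inequality, choose one vertex $w^{(r)}$ in each $L_r$. The unit vector $v=-t\sum_rs_rw^{(r)}$ has inner product $-ts_r$ with $w^{(r)}$ and $t$ with each other vertex in $L_r$, so $\operatorname{cm}(D)\le t$.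
\end{proof}

By the Cauchy--Schwarz inequality, $n^2=(\sum_rs_r)^2\le k\sum_rs_r^2$, with equality if and only if all $s_r$ equal $n/k$. So within this family the cosine measure is at most $\sqrt k/n$, and the value is attained exactly for equal dimensions. This proves the ``if'' part of the equality statement in Theorem~\ref{thm:main}. The theorem says that no other configuration reaches this value.

\section{The convex hull and a random facet}\label{sec:polytope}

We recall the facts on polytopes that we use. Let $Q\subset\mathbb{R}^n$ be the convex hull of a finite set, with nonempty interior. Its faces of dimension $n-1$ are \emph{facets}, and those of dimension $n-2$ are \emph{ridges}. A facet $F$ has an outer unit normal $u_F$ and lies in the hyperplane $\langle u_F,y\rangle=h_F$, where $h_F=\max_{y\in Q}\langle u_F,y\rangle$; the polytope $Q$ is the intersection of the half-spaces $\langle u_F,y\rangle\le h_F$, the facets cover $\partial Q$, and each face is the convex hull of the vertices of $Q$ that it contains. Further: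
\begin{itemize}
\item[(F1)] \emph{Triangulation without new vertices.} A polytope of dimension $r$ is a union of nondegenerate $r$-simplices with disjoint relative interiors whose vertices are vertices of the polytope. (By induction on $r$: fix a vertex and take the pyramids with this apex over the simplices that triangulate the facets not containing it.)
\item[(F2)] \emph{Divergence theorem.} For a $C^1$ vector field $\Phi$ on $\mathbb{R}^n$, $\int_Q\operatorname{div}\Phi\,dy=\sum_F\int_F\langle\Phi,u_F\rangle\,dS$.
\item[(F3)] Every ridge lies in exactly two facets.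
\end{itemize}

\begin{lemma}\label{lem:inradius}
Let $D=\{d_1,\dots,d_m\}$ be a PSS of unit vectors and $Q=\operatorname{conv}(D)$. Then $0$ is an interior point of $Q$, and $\operatorname{cm}(D)=\min_Fh_F>0$.
\end{lemma}

\begin{proof}
For $v\neq0$ write $v=\sum_i\lambda_id_i$ with $\lambda_i\ge0$. Then $0<\|v\|^2=\sum_i\lambda_i\langle d_i,v\rangle$, so $\max_i\langle d_i,v\rangle>0$. If $0$ were not an interior point of the convex set $Q$, there would be a hyperplane through $0$ with $Q$ on one side, that is, a $v\ne0$ with $\langle d_i,v\rangle\le0$ for all $i$. So $0$ is interior and every $h_F$ is positive. A linear function attains its maximum over $Q$ on $D$. Taking $v=u_F$ gives $\operatorname{cm}(D)\le h_F$. Conversely, the ball of radius $h=\min_Fh_F$ about $0$ lies in every half-space $\langle u_F,y\rangle\le h_F$, hence in $Q$, so for a unit vector $v$ we have $hv\in Q$ and $\max_i\langle d_i,v\rangle\ge\langle hv,v\rangle=h$.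
\end{proof}

This is the only place where the PSS hypothesis enters. Without it there is nothing to prove: if $\operatorname{cm}(D)>0$, the same separation argument puts $0$ in the interior of $Q$, so every vector is a nonnegative multiple of a point of $Q$ and $D$ is a PSS. A set that is not a PSS thus has $\operatorname{cm}(D)\le0$.

From now until the end of Section~\ref{sec:estimate}, $D=\{d_1,\dots,d_m\}$ is a PSS of $m$ \emph{distinct unit} vectors, $k=m-n$, and $Q=\operatorname{conv}(D)$. We must show that some facet is close to the origin. We know nothing about the combinatorics of $Q$ and cannot say which facet this is, so we bound an average over all facets. A facet may have more than $n$ vertices, whereas the count below needs exactly $n$ vertices per piece; we therefore first cut the facets into simplices.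

By (F1), applied to each facet, $\partial Q$ is a union of nondegenerate $(n-1)$-simplices $T_1,\dots,T_N$ with disjoint relative interiors, where $T_j$ has vertices $d_i$, $i\in\sigma_j$, and $|\sigma_j|=n$. Let $u_j$ and $h_j>0$ be the normal and the distance of the facet containing $T_j$, let $|T_j|$ be the $(n-1)$-dimensional volume of $T_j$, and put $x_j=u_j/h_j$. This scaling makes the facet inequality read
\begin{equation}\label{eq:polar}
\langle d_i,x_j\rangle\le1\ \text{ for all } i,\qquad \langle d_i,x_j\rangle=1\ \text{ for } i\in\sigma_j ,
\end{equation}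
and Lemma~\ref{lem:inradius} gives
\begin{equation}\label{eq:cmx}
\|x_j\|^2=h_j^{-2}\le\operatorname{cm}(D)^{-2}\qquad\text{for all } j .
\end{equation}
The pyramid $\operatorname{conv}(\{0\}\cup T_j)$ has volume $V_j=\frac1nh_j|T_j|>0$, and these pyramids tile $Q$, so $\sum_jV_j=V:=\operatorname{vol}(Q)$. Note the relation
\begin{equation}\label{eq:area}
|T_j|\,u_j=|T_j|\,h_j\,x_j=nV_j\,x_j .
\end{equation}
It is the reason for the choice of weights: the area vectors $|T_j|u_j$ that occur in the divergence theorem are the vectors $x_j$ weighted by cone volume.

Choose $j\in\{1,\dots,N\}$ at random with probability $\nu_j=V_j/V$, and write $\mathbb{E}$ for expectation. Let $x$ be the random vector $x_j$, and let $\chi_i$ be the random variable that equals $1$ if $i\in\sigma_j$ and $0$ otherwise. Put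
\[
p_i=\mathbb{E}\,\chi_i,\qquad g_i=\mathbb{E}[\chi_i\,x]\in\mathbb{R}^n,\qquad X=\mathbb{E}[xx^\top].
\]
Since $\sum_i\chi_i=|\sigma_j|=n$ for every $j$,
\begin{equation}\label{eq:sump}
\sum_{i=1}^mp_i=n,\qquad\sum_{i=1}^m(1-p_i)=k .
\end{equation}

\begin{proposition}\label{prop:mean}
For every PSS of $m$ distinct unit vectors in $\mathbb{R}^n$,
\[
\mathbb{E}\|x\|^2=\operatorname{tr}X\ge\frac{n^2}{m-n}.
\]
\end{proposition}

The simplices in one facet share the value $h_j$, so $\mathbb{E}\|x\|^2$ is the mean of $h_F^{-2}$ over the facets of $Q$, weighted by cone volume, and does not depend on the triangulation. The proposition is an averaged strengthening of \eqref{eq:main}.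

\begin{proof}[Proof of \eqref{eq:main} from Proposition~\ref{prop:mean}]
Scaling the directions to unit length changes neither $\operatorname{cm}(D)$ nor the PSS property, but some directions may then coincide. Let $m'$ be the number of distinct ones, so $n+1\le m'\le m$. By \eqref{eq:cmx} and Proposition~\ref{prop:mean}, $n^2/(m'-n)\le\mathbb{E}\|x\|^2\le\operatorname{cm}(D)^{-2}$. Hence $\operatorname{cm}(D)\le\sqrt{m'-n}/n\le\sqrt{m-n}/n$, and the last inequality is strict if $m'<m$.
\end{proof}

\section{The plane, by hand}\label{sec:plane}

Let $n=2$ and number the vertices $d_1,\dots,d_m$ counterclockwise, with indices modulo $m$, so that $T_j=[d_j,d_{j+1}]$. Let $J$ be the rotation by $+\pi/2$. The outer normal of an edge is its direction rotated by $-\pi/2$, so \eqref{eq:area} reads $2V_jx_j=J^{-1}(d_{j+1}-d_j)$. The sum over $j$ telescopes and gives $\mathbb{E}\,x=0$. The vertex $d_i$ lies on $T_{i-1}$ and $T_i$, so $g_i=\frac1{2V}J^{-1}(d_{i+1}-d_{i-1})$. For $a,b\in\mathbb{R}^2$ the matrix $ba^\top-ab^\top$ is skew-symmetric with lower left entry $a_1b_2-a_2b_1$, so it equals $\det(a,b)\,J$. Since $\det(d_i,d_{i+1})=2V_i$,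 shifting the index in the second sum gives
\[
\sum_ig_id_i^\top=\frac{1}{2V}J^{-1}\sum_i\bigl(d_{i+1}d_i^\top-d_id_{i+1}^\top\bigr)=\frac1{2V}J^{-1}J\sum_i2V_i=I_2 .
\]
These two identities, $\mathbb{E}\,x=0$ and $\sum_ig_id_i^\top=I_n$, hold in every dimension (Lemma~\ref{lem:identities}). The trace of the second is no surprise: by \eqref{eq:polar}, $\sum_i\langle g_i,d_i\rangle=\mathbb{E}\sum_i\chi_i\langle x,d_i\rangle=n$ for any weights $\nu_j$. The matrix identity is what the cone-volume weights provide.

How do the identities force $x$ to be large? The first lets us write $g_i=\mathbb{E}[(\chi_i-p_i)x]$, a covariance, and $\chi_i$ has variance $p_i(1-p_i)$. A first attempt takes the trace of the second identity and applies Cauchy--Schwarz: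
\begin{equation}\label{eq:naive}
n=\sum_i\mathbb{E}\bigl[(\chi_i-p_i)\langle d_i,x\rangle\bigr]\le\sum_i\sqrt{p_i(1-p_i)}\,\sqrt{d_i^\top Xd_i}.
\end{equation}
An example shows why this is not enough.

\begin{example}\label{ex:rectangle}
Let $a,b>0$ with $a^2+b^2=1$, and let $D$ consist of the four vectors $(\varepsilon a,\delta b)$ with $\varepsilon,\delta=\pm1$. Then $n=k=2$ and $Q$ is a rectangle. Its vertical edges have distance $a$ from $0$ and length $2b$, its horizontal edges have distance $b$ and length $2a$, so all four cones have area $ab$. Thus $x$ takes the values $\pm e_1/a$, $\pm e_2/b$ with probability $\frac14$ each, every $p_i$ is $\frac12$, and for $d=(\varepsilon a,\delta b)$,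
\[
g=\tfrac14\Bigl(\frac{\varepsilon}{a},\frac{\delta}{b}\Bigr),\qquad X=\operatorname{diag}\Bigl(\frac1{2a^2},\frac1{2b^2}\Bigr),\qquad d^\top Xd=1 .
\]
So \eqref{eq:naive} reads $2\le4\cdot\frac12\cdot1$ for every rectangle. It does not distinguish the square from a thin rectangle, although $\operatorname{tr}X=1/(2a^2b^2)$ attains the value $n^2/k=2$ only for $a=b$.

Now multiply $\sum_ig_id_i^\top=I_2$ by $X^{-1/2}=\sqrt2\operatorname{diag}(a,b)$ before taking the trace. The vector $X^{-1/2}g=\frac{\sqrt2}4(\varepsilon,\delta)$ has norm $\frac12=\sqrt{p_i(1-p_i)}$, and $\|d\|=1$, so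
\[
\sqrt2\,(a+b)=\operatorname{tr}X^{-1/2}=\sum_i\langle X^{-1/2}g_i,d_i\rangle\le\sum_i\|X^{-1/2}g_i\|=2 .
\]
This inequality does see the shape: it is an equality only for $a=b$. It says that the eigenvalues of $X^{-1/2}$ have mean at most $1$, and by convexity of $\tau\mapsto\tau^{-2}$ the eigenvalues of $X$ then have mean at least $1$, which is $\operatorname{tr}X\ge2$.
\end{example}

The failure of \eqref{eq:naive} has a structural cause. The data $\nu_j,x_j,p_i,g_i,X$ make sense whether or not the vertices have unit length. An invertible linear map $B$ sends $d_i$ to $Bd_i$, preserves the ratios $\nu_j$, and by \eqref{eq:polar} sends $x_j$ to $B^{-\top}x_j$, hence $g_i$ to $B^{-\top}g_i$ and $X$ to $B^{-\top}XB^{-1}$. So $p_i$ and $d_i^\top Xd_i$ are linear invariants, and \eqref{eq:naive} contains no Euclidean information. One can insert the hypothesis $\|d_i\|=1$ through $d_i^\top Xd_i\le\operatorname{tr}X$; with $\sum_i\sqrt{p_i(1-p_i)}\le\sqrt{nk}$ from \eqref{eq:chain} below, this yields only $\operatorname{tr}X\ge n/k$, a factor $n$ short. The weight $X^{-1/2}$ separates the two roles: the invariant quantity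 $\|X^{-1/2}g_i\|^2=g_i^\top X^{-1}g_i$ is bounded by the variance of $\chi_i$ alone, and the Euclidean norm of $d_i$ enters in a separate step.

\section{Proof of the averaged inequality}\label{sec:estimate}

\begin{lemma}\label{lem:identities}
We have
\begin{equation}\label{eq:identities}
\mathbb{E}\,x=0\qquad\text{and}\qquad\sum_{i=1}^mg_id_i^\top=I_n .
\end{equation}
\end{lemma}

\begin{proof}
Apply (F2) to the constant field $\Phi=a\in\mathbb{R}^n$. This gives $\sum_j|T_j|\langle a,u_j\rangle=0$ for all $a$, so $\sum_j|T_j|u_j=0$, and by \eqref{eq:area} this is $nV\,\mathbb{E}\,x=0$.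

Next apply (F2) to $\Phi(y)=\langle w,y\rangle\,a$, whose divergence is $\langle w,a\rangle$. Since $a$ is arbitrary,
\[
Vw=\sum_ju_j\int_{T_j}\langle w,y\rangle\,dS(y).
\]
The centroid of a simplex is the average of its vertices, because the affine maps that permute the vertices preserve the uniform measure on the simplex and so fix the centroid. Hence the integral equals $|T_j|\cdot\frac1n\sum_{i\in\sigma_j}\langle w,d_i\rangle$; this is where we use that $T_j$ is a simplex. With \eqref{eq:area},
\[
Vw=\sum_jV_j\,x_j\sum_{i\in\sigma_j}\langle d_i,w\rangle=V\sum_{i=1}^m\mathbb{E}[\chi_i\,x]\,\langle d_i,w\rangle=V\sum_{i=1}^mg_id_i^\top w .\qedhere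
\]
\end{proof}

\begin{lemma}\label{lem:cs}
The matrix $X$ is positive definite, and $\|X^{-1/2}g_i\|\le\sqrt{p_i(1-p_i)}$ for every $i$.
\end{lemma}

\begin{proof}
We have $w^\top Xw=\mathbb{E}\langle w,x\rangle^2\ge0$. If this vanishes, then $\langle w,x_j\rangle=0$ for all $j$, because all $\nu_j$ are positive. Then $w^\top g_i=0$ for all $i$, and the second identity in \eqref{eq:identities} gives $w^\top=\sum_iw^\top g_id_i^\top=0$. So $X$ is positive definite, and $X^{-1/2}$ denotes the inverse of its positive definite square root.

Fix $i$, and put $w=X^{-1}g_i$ and $\gamma=\|X^{-1/2}g_i\|^2$. Then $\gamma=w^\top g_i=w^\top Xw$. Since $\mathbb{E}\,x=0$, we have $g_i=\mathbb{E}[(\chi_i-p_i)x]$, and since $\chi_i^2=\chi_i$, we have $\mathbb{E}(\chi_i-p_i)^2=p_i(1-p_i)$. By the Cauchy--Schwarz inequality for random variables,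
\[
\gamma=\mathbb{E}\bigl[(\chi_i-p_i)\langle w,x\rangle\bigr]\le\sqrt{p_i(1-p_i)}\,\sqrt{w^\top Xw}=\sqrt{p_i(1-p_i)}\,\sqrt\gamma ,
\]
so $\sqrt\gamma\le\sqrt{p_i(1-p_i)}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mean}]
Multiply the second identity in \eqref{eq:identities} by $X^{-1/2}$ and take the trace. Using in turn $\|d_i\|=1$, Lemma~\ref{lem:cs}, and the Cauchy--Schwarz inequality in $\mathbb{R}^m$ with \eqref{eq:sump}, we get
\begin{equation}\label{eq:chain}
\begin{aligned}
\operatorname{tr}X^{-1/2}=\sum_i\langle X^{-1/2}g_i,d_i\rangle&\le\sum_i\|X^{-1/2}g_i\|\le\sum_i\sqrt{p_i}\,\sqrt{1-p_i}\\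
&\le\Bigl(\sum_ip_i\Bigr)^{1/2}\Bigl(\sum_i(1-p_i)\Bigr)^{1/2}=\sqrt{nk}.
\end{aligned}
\end{equation}
Let $\lambda_1,\dots,\lambda_n>0$ be the eigenvalues of $X$. The function $\lambda\mapsto\lambda^{-1/2}$ is strictly convex on $(0,\infty)$, so Jensen's inequality gives
\begin{equation}\label{eq:jensen}
\Bigl(\frac1n\operatorname{tr}X\Bigr)^{-1/2}=\Bigl(\frac1n\sum_l\lambda_l\Bigr)^{-1/2}\le\frac1n\sum_l\lambda_l^{-1/2}=\frac1n\operatorname{tr}X^{-1/2},
\end{equation}
with equality only if all $\lambda_l$ are equal. By \eqref{eq:chain} the right side is at most $\sqrt{k/n}$. Hence $\frac1n\operatorname{tr}X\ge n/k$.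
\end{proof}

This completes the proof of \eqref{eq:main} and of the inequality in Corollary~\ref{cor:2n}.

\begin{remark}
The identity $\mathbb{E}\,x=0$ is what makes the bound sharp. Without it, the proof of Lemma~\ref{lem:cs} has $\chi_i$ in place of $\chi_i-p_i$ and gives only $\|X^{-1/2}g_i\|\le\sqrt{p_i}$. Then $\sum_i\sqrt{p_i}\le\sqrt{nm}$ leads to $\operatorname{cm}(D)\le\sqrt m/n$, which for $m=2n$ misses the true value by the factor $\sqrt2$.
\end{remark}

\section{The equality case}\label{sec:equality}

The ``if'' part was proved in Section~\ref{sec:examples}. Suppose now that $\operatorname{cm}(D)=\sqrt k/n$. As shown at the end of Section~\ref{sec:polytope}, the normalized directions are distinct, so we may assume that $D$ consists of $m$ distinct unit vectors. By Proposition~\ref{prop:mean} and \eqref{eq:cmx}, $n^2/k\le\operatorname{tr}X\le\operatorname{cm}(D)^{-2}=n^2/k$. So $\operatorname{tr}X=n^2/k$, and equality holds throughout \eqref{eq:chain} and \eqref{eq:jensen}. We extract from this all inner products $\langle d_i,x_j\rangle$, then the linear relations among the $d_i$, and finally their Gram matrix.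

\subsection*{Step 1: inner products}
Equality in \eqref{eq:jensen} makes $X$ a scalar matrix, so $X=\frac nkI_n$. Equality in the last step of \eqref{eq:chain} makes the nonzero vectors $(\sqrt{p_i})_i$ and $(\sqrt{1-p_i})_i$ proportional: $p_i=t(1-p_i)$ with $t>0$ independent of $i$. So all $p_i$ are equal, and $p_i=n/m$ by \eqref{eq:sump}. The first two inequalities in \eqref{eq:chain} hold term by term, so they are equalities term by term:
\[
\langle X^{-1/2}g_i,d_i\rangle=\|X^{-1/2}g_i\|=\sqrt{p_i(1-p_i)}=\frac{\sqrt{nk}}m .
\]
Thus $X^{-1/2}g_i=\frac{\sqrt{nk}}{m}d_i$, and multiplying by $X^{1/2}=\sqrt{n/k}\,I_n$ gives $g_i=\frac nmd_i$. The second identity in \eqref{eq:identities} becomes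
\begin{equation}\label{eq:tight}
\sum_{i=1}^md_id_i^\top=\frac mn\,I_n .
\end{equation}
It remains to use equality in Lemma~\ref{lem:cs}, which says that $\langle d_i,x\rangle$ is proportional to $\chi_i-p_i$. We verify this directly. With $g_i=\mathbb{E}[(\chi_i-p_i)x]$,
\[
\mathbb{E}\Bigl(\langle d_i,x\rangle-\frac mk(\chi_i-p_i)\Bigr)^2=d_i^\top Xd_i-\frac{2m}k\langle d_i,g_i\rangle+\frac{m^2}{k^2}\,p_i(1-p_i)=\frac nk-\frac{2n}k+\frac nk=0 .
\]
All $\nu_j$ are positive, so $\langle d_i,x_j\rangle=\frac mk(\chi_i(j)-\frac nm)$ for all $i,j$, that is,
\begin{equation}\label{eq:two}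
\langle d_i,x_j\rangle=1\ \text{ if } i\in\sigma_j,\qquad\langle d_i,x_j\rangle=-\frac nk\ \text{ if } i\notin\sigma_j .
\end{equation}

\subsection*{Step 2: linear relations}
The facet containing $T_j$ is the convex hull of those $d_i$ with $\langle d_i,x_j\rangle=1$. By \eqref{eq:two} these are the vertices of $T_j$, so every facet of $Q$ is a simplex $T_j$.

Fix one facet, with index set $\sigma$ and vector $\xi$ (its $x_j$). The $n$ vectors $d_i$, $i\in\sigma$, are affinely independent points of the hyperplane $\langle\cdot,\xi\rangle=1$, which misses $0$, so they form a basis of $\mathbb{R}^n$. We want the coordinates of the other $k$ directions in this basis, so we need the dual basis. Relation \eqref{eq:two} supplies it: two facets that share a ridge differ in one vertex, so the difference of their vectors is orthogonal to all directions but two.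

For $i\in\sigma$, the convex hull of the $d_q$ with $q\in\sigma\setminus\{i\}$ is a facet of the fixed simplex, hence a ridge of $Q$. By (F3) it lies in exactly one other facet. That facet is a simplex with $n$ vertices, so its index set is $(\sigma\setminus\{i\})\cup\{\ell(i)\}$ for some $\ell(i)\notin\sigma$. Let $\xi_i$ be its vector and $z_i=\frac km(\xi-\xi_i)$. Since $1+\frac nk=\frac mk$, relation \eqref{eq:two} gives
\[
\langle d_i,z_i\rangle=1,\qquad\langle d_{\ell(i)},z_i\rangle=-1,\qquad\langle d_q,z_i\rangle=0\ \text{ for } q\ne i,\ell(i);
\]
in the last case $q$ belongs to both index sets or to neither. So $(z_i)_{i\in\sigma}$ is the basis dual to $(d_i)_{i\in\sigma}$, and the $i$th coordinate of $d_r$ is $\langle d_r,z_i\rangle$. For $r\notin\sigma$ this is $-1$ if $\ell(i)=r$ and $0$ otherwise: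
\begin{equation}\label{eq:relation}
d_r=-\sum_{i\in\ell^{-1}(r)}d_i\qquad(r\notin\sigma).
\end{equation}
Taking the inner product with $\xi$ and using \eqref{eq:two} gives $-n/k=-|\ell^{-1}(r)|$. Since $k\ge1$, such an $r$ exists, so $s:=n/k$ is an integer. The $k$ blocks $B_r=\{r\}\cup\ell^{-1}(r)$, $r\notin\sigma$, partition $\{1,\dots,m\}$ into sets of size $s+1$, and $\sum_{i\in B_r}d_i=0$ by \eqref{eq:relation}. For $D_\oplus$, the index $\ell(i)$ is that of $-d_i$; for a single simplex, $\ell$ is constant.

\subsection*{Step 3: the Gram matrix}
Relation \eqref{eq:two} and Step 2 cannot give orthogonality: every rectangle in Example~\ref{ex:rectangle} has $\langle d_i,x_j\rangle=\pm1$ as in \eqref{eq:two} and consists of two antipodal pairs. The metric information is in \eqref{eq:tight}.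

Let $A$ be the $m\times n$ matrix with rows $d_i^\top$, and let $G=AA^\top$ be the Gram matrix. Its column space is the column space $U$ of $A$, which has dimension $n$. The block relations say that every column of $A$ lies in
\[
W=\Bigl\{w\in\mathbb{R}^m:\ \sum_{i\in B_r}w_i=0\ \text{ for all } r\notin\sigma\Bigr\},
\]
and $\dim W=m-k=n$, so $U=W$. By \eqref{eq:tight}, $A^\top A=\frac mnI_n$, hence $G^2=\frac mnG$. The matrix $\frac nmG$ is symmetric and idempotent, so it is the orthogonal projection onto its column space $W$. This projection subtracts from each coordinate the mean over its block, so it is block diagonal with blocks $I_{s+1}-\frac1{s+1}\mathbf 1\mathbf 1^\top$. Since $\frac mn=1+\frac kn=\frac{s+1}s$, for $i\ne l$ we obtain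
\[
\langle d_i,d_l\rangle=-\frac1s\ \text{ if } i,l \text{ lie in the same block},\qquad\langle d_i,d_l\rangle=0\ \text{ otherwise}.
\]
Let $L_r$ be the span of the $d_i$ with $i\in B_r$. These $k$ spaces are mutually orthogonal. By Section~\ref{sec:examples}, $\dim L_r=s$ and the $d_i$, $i\in B_r$, form a regular simplex in $L_r$. The dimensions add up to $ks=n$, so $\mathbb{R}^n$ is the orthogonal sum of the $L_r$. This proves the ``only if'' part and completes the proof of Theorem~\ref{thm:main}; the case $s=1$ gives the description of the solutions in Corollary~\ref{cor:2n}. \qed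

\begin{remark}\label{rem:unique}
Any two extremal sets for the same $n$ and $m$ have, after normalization and renumbering, the same Gram matrix $G$. If $(d_i)$ and $(d_i')$ span $\mathbb{R}^n$ and have the same Gram matrix, then $\|\sum_ic_id_i\|^2=c^\top Gc=\|\sum_ic_id'_i\|^2$ for all $c\in\mathbb{R}^m$, so $\sum_ic_id_i\mapsto\sum_ic_id_i'$ is a well-defined orthogonal map. This is the uniqueness stated in Section~\ref{sec:intro}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{oods}
\emph{On the optimal order of worst case complexity of direct search},
\texttt{https://estudogeral.sib.uc.pt/bitstream/10316/45237/1/oods.pdf}.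

\end{thebibliography}
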